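
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Circular families in the Sitnikov problem\\ are defined for all eccentricities}


\begin{abstract}
In the Sitnikov problem a massless particle moves on the axis through the center of mass of two equal primaries, perpendicular to their elliptic orbits of eccentricity $e\in[0,1)$. In the circular problem $e=0$, the nontrivial even $2N\pi$-periodic motions of the particle are classified, up to sign, by their number $p$ of zeros in $(0,N\pi)$, where $1\le p\le\nu_N$ and $\nu_N$ is the largest integer below $2\sqrt2\,N$. We prove that for every such $p$ the family of solutions with $p$ zeros that starts at $e=0$ is defined for all $e\in[0,1)$. This was known for $p\le N$. The key fact is that, for $p>N$, the Neumann eigenvalue of the linearization at the center of mass whose eigenfunctions have $p$ zeros is strictly decreasing in $e$. We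 also describe what happens for $p>\nu_N$: solutions with $p$ zeros exist exactly for $e$ beyond a threshold $e_p$, and a connected set of them emanates from the center of mass at $e=e_p$.
\end{abstract}

\section{The question and the answer}

\subsection*{The model}

Two primaries of equal mass move on elliptic orbits of eccentricity $e\in[0,1)$ in the $(x,y)$-plane. A particle of zero mass moves on the $z$-axis, which passes through their center of mass. In suitable units its equation of motion is
\begin{equation}\label{eq:sit}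
\ddot z+\frac{z}{(z^2+r(t,e)^2)^{3/2}}=0 ,
\end{equation}
where $r(t,e)$ is the distance from the primaries to the center of mass. It is given by Kepler's equation,
\begin{equation}\label{eq:kepler}
r=\tfrac12\rho,\qquad \rho=1-e\cos u,\qquad u-e\sin u=t .
\end{equation}
Since $e<1$, we have $\rho\ge1-e>0$, the function $u(t,e)$ is smooth, and for each fixed $e$ the force in \eqref{eq:sit} is bounded, so all solutions are global. The function $r(\cdot,e)$ is even and $2\pi$-periodic.

Fix an integer $N\ge1$ and consider the Neumann problem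
\begin{equation}\label{eq:bvp}
\ddot z+\frac{z}{(z^2+r(t,e)^2)^{3/2}}=0,\qquad \dot z(0)=\dot z(N\pi)=0 .
\end{equation}
Because $r$ is symmetric about every multiple of $\pi$, solutions of \eqref{eq:bvp} extend to even $2N\pi$-periodic solutions of \eqref{eq:sit}. Let $z(t;\xi,e)$ be the solution of \eqref{eq:sit} with $z(0)=\xi$, $\dot z(0)=0$, and put
\[
\Sigma=\{(\xi,e)\in\mathbb R\times[0,1):\ \dot z(N\pi;\xi,e)=0\}.
\]
The trivial solution $z=0$, in which the particle rests at the center of mass, gives the points $(0,e)$.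

When $e=0$ we have $r\equiv\frac12$, and \eqref{eq:sit} is an autonomous oscillator. Its linearization at $z=0$ is $\ddot y+8y=0$, with frequency $2\sqrt2$, and oscillations get slower as the amplitude grows. A solution of \eqref{eq:bvp} with $p\ge1$ zeros in $(0,N\pi)$ performs $p$ half-oscillations in time $N\pi$, so its frequency is $p/N$. Such a solution exists precisely when $p<2\sqrt2\,N$, and it is unique up to sign (Lemma~\ref{lem:circ}). Let $\nu_N$ be the largest integer smaller than $2\sqrt2\,N$. For $1\le p\le\nu_N$ let $(\xi_p,0)\in\Sigma$, $\xi_p>0$, be the point of the circular solution with $p$ zeros.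

The \emph{circular family with $p$ zeros} is the connected component, containing $(\xi_p,0)$, of the set of points $(\xi,e)\in\Sigma$ with $\xi\ne0$ whose solution has exactly $p$ zeros in $(0,N\pi)$. It is \emph{defined for all values of the eccentricity} if its projection onto the $e$-axis is $[0,1)$. It is known that for every $N$ the circular families with $p=1,\dots,N$ have this property. Whether it also holds for $N+1\le p\le\nu_N$ is left open in \cite{source}. The answer is yes.

\begin{theorem}\label{thm:main}
For every $N\ge1$ and $1\le p\le\nu_N$, the circular family with $p$ zeros projects onto $[0,1)$. In particular this holds for $N+1\le p\le\nu_N$.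
\end{theorem}

\subsection*{What could go wrong}

The number of zeros cannot change along a connected set of nontrivial solutions of \eqref{eq:bvp}, because their zeros are simple and they do not vanish at the endpoints $0$ and $N\pi$, where $\dot z=0$. The amplitude cannot escape to infinity either: a particle that starts far away does not come back within time $N\pi$. This leaves one way for a family to stop before $e=1$: it shrinks into the center of mass. (Section~\ref{sec:cont} makes this precise.) At $z=0$ the equation linearizes to $\ddot y+8\rho^{-3}y=0$, so the object to study is the Neumann problem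
\begin{equation}\label{eq:L}
\ddot y+\lambda\,\rho(t,e)^{-3}y=0,\qquad \dot y(0)=\dot y(N\pi)=0 .
\end{equation}
By regular Sturm--Liouville theory its eigenvalues are simple,
\[
0=\lambda_0<\lambda_1(e)<\lambda_2(e)<\cdots\to\infty ,
\]
and the eigenfunctions of $\lambda_p(e)$ are exactly those with $p$ zeros in $(0,N\pi)$. For $e=0$ they are multiples of $\cos(pt/N)$, so $\lambda_p(0)=p^2/N^2$. The family with $p$ zeros can reach $z=0$ only when $\lambda_p(e)=8$. For $p\le\nu_N$ we start with $\lambda_p(0)=p^2/N^2<8$, and the question is whether $\lambda_p$ can climb to $8$.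

One would guess that it does not. The mean of $\rho^{-3}$ over a period is $(1-e^2)^{-3/2}$ (see Section~\ref{sec:kepler}), so on average the linear oscillator gets stiffer, which should lower the eigenvalues. But the average is not decisive. At $t=\pi$ the coefficient $\rho^{-3}=(1+e)^{-3}$ decreases with $e$, and $\lambda_N(e)$ does not move at all, since $y=\cos u-e$ satisfies $\ddot y+\rho^{-3}y=0$: it is a coordinate of the Kepler ellipse. What is true is the following.

\begin{proposition}\label{prop:mono}
$\lambda_N(e)=1$ for all $e\in[0,1)$. For $p>N$ the function $e\mapsto\lambda_p(e)$ is strictly decreasing on $[0,1)$.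
\end{proposition}

Consequently
\begin{equation}\label{eq:below8}
\lambda_p(e)<8\qquad\text{for all }e\in[0,1)\text{ and }1\le p\le\nu_N .
\end{equation}
Indeed, if $N<p\le\nu_N$ then $\lambda_p(e)\le\lambda_p(0)=p^2/N^2<8$, and if $p\le N$ then $\lambda_p(e)\le\lambda_N(e)=1$.

The same method describes all $p\ge1$. Let $S_p$ be the set of $(\xi,e)\in\Sigma$ with $\xi>0$ whose solution has exactly $p$ zeros in $(0,N\pi)$. Since $\xi_p>0$, the circular family with $p$ zeros is the component of $S_p$ that contains $(\xi_p,0)$.

\begin{theorem}\label{thm:class}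
Let $N\ge1$ and $p\ge1$.
\begin{enumerate}
\item Problem \eqref{eq:bvp} has a nontrivial solution with exactly $p$ zeros in $(0,N\pi)$ at eccentricity $e$ if and only if $\lambda_p(e)<8$.
\item If $p\le\nu_N$, then this is the case for all $e\in[0,1)$.
\item If $p>\nu_N$, there is a unique $e_p\in(0,1)$ with $\lambda_p(e_p)=8$, and solutions with $p$ zeros exist exactly for $e\in(e_p,1)$. The connected component of $S_p\cup\{(0,e_p)\}$ containing $(0,e_p)$ projects onto $[e_p,1)$. Moreover $e_{\nu_N+1}<e_{\nu_N+2}<\cdots\to1$.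
\end{enumerate}
\end{theorem}

Section~\ref{sec:angle} turns the count of zeros into the value of a continuous function $\Theta(\xi,e)$ and proves item 1. Sections~\ref{sec:kepler} and~\ref{sec:mono} prove Proposition~\ref{prop:mono}. Section~\ref{sec:cont} combines the two by a connectedness argument in the plane and proves Theorem~\ref{thm:main}. Section~\ref{sec:class} finishes Theorem~\ref{thm:class}.

\section{Counting zeros with an angle}\label{sec:angle}

The set $S_p$ is cut out by an equation and a count of zeros. We replace both by one equation $\Theta=p\pi$ that still makes sense on the line $\xi=0$.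

For a continuous function $V>0$ on $[0,N\pi]$ let $\theta_V$ be the solution of
\begin{equation}\label{eq:angle}
\dot\theta=\sin^2\theta+V(t)\cos^2\theta,\qquad \theta(0)=0 .
\end{equation}
Since $V>0$, the right side is positive and $\theta_V$ is strictly increasing.

\begin{lemma}\label{lem:prufer}
Let $y$ solve $\ddot y+Vy=0$ with $y(0)>0$, $\dot y(0)=0$, and let $p\geq 0$ be an integer. Then $\dot y(N\pi)=0$ and $y$ has exactly $p$ zeros in $(0,N\pi)$ if and only if $\theta_V(N\pi)=p\pi$. If $y$ has at least $p+1$ zeros in $(0,N\pi)$, then $\theta_V(N\pi)>p\pi$. If $y$ has no zero in $[0,N\pi]$, then $\theta_V(N\pi)<\pi/2$.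
\end{lemma}

\begin{proof}
Use polar coordinates $y=\varrho\cos\theta$, $\dot y=-\varrho\sin\theta$ with $\varrho>0$ and $\theta(0)=0$. The two relations $\dot\varrho\cos\theta-\varrho\dot\theta\sin\theta=-\varrho\sin\theta$ and $-\dot\varrho\sin\theta-\varrho\dot\theta\cos\theta=-V\varrho\cos\theta$, multiplied by $\sin\theta$ and $\cos\theta$ and added, give \eqref{eq:angle}; so $\theta=\theta_V$. Zeros of $y$ are the times at which $\theta$ takes a value $\frac\pi2+k\pi$, $k\ge0$, and each value is taken at most once. Also $\dot y(N\pi)=0$ means that $\theta(N\pi)$ is a multiple of $\pi$, and when $\theta(N\pi)=m\pi$ exactly $m$ of the values $\frac\pi2+k\pi$ lie in $(0,m\pi)$. This proves the equivalence. If $y$ has at least $p+1$ zeros in $(0,N\pi)$, then $\theta$ passes $\frac\pi2+p\pi$ before time $N\pi$. If $y$ has no zero in $[0,N\pi]$, then $\theta$ does not reach $\frac\pi2$.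
\end{proof}

\begin{lemma}[Comparison]\label{lem:comp}
Let $0<V_1\le V_2$ be continuous on $[0,N\pi]$, with $V_1<V_2$ except at finitely many points. Then $\theta_{V_1}(N\pi)<\theta_{V_2}(N\pi)$.
\end{lemma}

\begin{proof}
Write $\theta_i=\theta_{V_i}$ and $\delta=\theta_2-\theta_1$. From $\sin^2\theta_2-\sin^2\theta_1=\sin(\theta_1+\theta_2)\sin\delta$ we get
\[
\dot\delta=(1-V_2)(\sin^2\theta_2-\sin^2\theta_1)+(V_2-V_1)\cos^2\theta_1
=a(t)\,\delta+(V_2-V_1)\cos^2\theta_1 ,
\]
where $a=(1-V_2)\sin(\theta_1+\theta_2)\,\frac{\sin\delta}{\delta}$ (with $\frac{\sin0}{0}=1$) is continuous, and $\delta(0)=0$. The forcing term is $\ge0$. It is positive except at finitely many points, because $\theta_1$ is strictly increasing and so $\cos\theta_1$ vanishes only finitely often. By variation of constants $\delta(N\pi)>0$.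
\end{proof}

For $\xi\ge0$ and $e\in[0,1)$ put
\[
V_{\xi,e}(t)=\bigl(z(t;\xi,e)^2+r(t,e)^2\bigr)^{-3/2},\qquad \Theta(\xi,e)=\theta_{V_{\xi,e}}(N\pi).
\]
For $\xi>0$ the solution $z(\cdot;\xi,e)$ of the nonlinear equation solves the \emph{linear} equation $\ddot y+V_{\xi,e}y=0$; for $\xi=0$ we have $V_{0,e}=8\rho^{-3}$, the coefficient of the linearization. Since $V_{\xi,e}(t)$ is continuous in $(t,\xi,e)$, the function $\Theta$ is continuous on $[0,\infty)\times[0,1)$.

\begin{proposition}\label{prop:Theta}
Let $p\ge1$, $\xi>0$, $e\in[0,1)$, and $R=(5N^2\pi^2)^{1/3}$.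
\begin{enumerate}
\item[(a)] $(\xi,e)\in S_p$ if and only if $\Theta(\xi,e)=p\pi$.
\item[(b)] $\Theta(0,e)>p\pi$ if and only if $\lambda_p(e)<8$, and $\Theta(0,e)=p\pi$ if and only if $\lambda_p(e)=8$.
\item[(c)] $\Theta(\xi,e)<\Theta(0,e)$.
\item[(d)] If $\xi\ge R$, then $\Theta(\xi,e)<\pi/2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) This is Lemma~\ref{lem:prufer} for $V=V_{\xi,e}$ and $y=z(\cdot;\xi,e)$.

(b) By Lemma~\ref{lem:prufer}, for $\lambda>0$ the equality $\theta_{\lambda\rho^{-3}}(N\pi)=p\pi$ holds exactly when $\lambda$ is an eigenvalue of \eqref{eq:L} whose eigenfunctions have $p$ zeros, that is, when $\lambda=\lambda_p(e)$. By Lemma~\ref{lem:comp}, $\theta_{\lambda\rho^{-3}}(N\pi)$ is strictly increasing in $\lambda>0$. Compare $\lambda=8$, where the value is $\Theta(0,e)$, with $\lambda=\lambda_p(e)>0$, where it is $p\pi$.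

(c) We have $V_{\xi,e}\le V_{0,e}$, with equality only at the zeros of $z(\cdot;\xi,e)$ in $[0,N\pi]$, which are finite in number. Apply Lemma~\ref{lem:comp}.

(d) If $z\ge\xi/2$ on $[0,t]$ with $t\le N\pi$, then $\ddot z\ge-z^{-2}\ge-4\xi^{-2}$ there, hence
\[
z(t)\ge\xi-2t^2\xi^{-2}\ge\xi-2N^2\pi^2\xi^{-2}>\xi/2 ,
\]
because $\xi^3>4N^2\pi^2$. So there is no first time in $[0,N\pi]$ at which $z=\xi/2$, and $z>\xi/2$ on all of $[0,N\pi]$. There are no zeros, and Lemma~\ref{lem:prufer} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, item 1]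
By the symmetry $z\mapsto-z$ we may take $\xi>0$. If $(\xi,e)\in S_p$, then $p\pi=\Theta(\xi,e)<\Theta(0,e)$ by (a) and (c), so $\lambda_p(e)<8$ by (b). Conversely, if $\lambda_p(e)<8$, then $\Theta(0,e)>p\pi>\Theta(R,e)$ by (b) and (d), and by the intermediate value theorem some $\xi\in(0,R)$ has $\Theta(\xi,e)=p\pi$. By (a), $(\xi,e)\in S_p$.
\end{proof}

So the bound \eqref{eq:below8} is not only convenient but necessary: if $\lambda_p(e)\ge8$ at some $e$, no solution with $p$ zeros exists there, and the family could not pass. For continuation we also need to know where a connected set of solutions can meet the line $e=0$.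

\begin{lemma}\label{lem:circ}
For $1\le p\le\nu_N$ there is exactly one $\xi>0$ with $\Theta(\xi,0)=p\pi$. For $p>\nu_N$ there is none.
\end{lemma}

\begin{proof}
Since $\lambda_p(0)=p^2/N^2$, and $p^2/N^2<8$ if and only if $p\le\nu_N$, item 1 of Theorem~\ref{thm:class} at $e=0$, with (a), gives existence and nonexistence. For uniqueness, put $k(z)=(z^2+\frac14)^{-3/2}$. The equation $\ddot z+k(z)z=0$ conserves $\frac12\dot z^2-(z^2+\frac14)^{-1/2}$, so the solution starting at rest from $\xi>0$ is periodic and oscillates between $\pm\xi$; call its period $T(\xi)$. Its critical points are the multiples of $T(\xi)/2$, with one zero between consecutive ones. If $\Theta(\xi,0)=p\pi$, then the solution has $\dot z(N\pi)=0$ and $p$ zeros in $(0,N\pi)$, so $N\pi=p\,T(\xi)/2$. On the way from $\xi$ down to $0$ we have $\frac12\dot z^2=\int_z^\xi\zeta k(\zeta)\,d\zeta$. With $z=\xi s$ and $\zeta=\xi\sigma$ this gives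
\[
\tfrac14T(\xi)=\int_0^\xi\Bigl(2\int_z^\xi\zeta k(\zeta)\,d\zeta\Bigr)^{-1/2}dz
=\int_0^1\Bigl(2\int_s^1\sigma\,k(\xi\sigma)\,d\sigma\Bigr)^{-1/2}ds .
\]
Since $k$ is strictly decreasing on $[0,\infty)$, $T$ is strictly increasing in $\xi$, and $T(\xi)=2N\pi/p$ has at most one solution.
\end{proof}

\section{The true anomaly}\label{sec:kepler}

In \eqref{eq:L} the eccentricity enters through Kepler's equation, which makes $\partial\rho/\partial e$ awkward. The polar angle of the Kepler ellipse makes the coefficient explicit, and it turns the special value $\lambda=1$ into the harmonic oscillator.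

Let $h=\sqrt{1-e^2}$, and let the continuous function $f(t)$ be defined by $f(0)=0$ and
\[
(\cos u-e,\ h\sin u)=\rho\,(\cos f,\sin f) .
\]
This is consistent, because $(\cos u-e)^2+h^2\sin^2u=(1-e\cos u)^2=\rho^2$. From $\rho+e\rho\cos f=1-e\cos u+e\cos u-e^2$ we get
\begin{equation}\label{eq:D}
\rho=\frac{h^2}{D},\qquad D=1+e\cos f .
\end{equation}
Kepler's equation gives $\dot u=1/\rho$, and therefore
\[
\dot f=\rho^{-2}\bigl[(\cos u-e)\,h\cos u+h\sin u\,\sin u\bigr]\dot u=\rho^{-2}\,h\rho\,\dot u=\frac h{\rho^2}.
\]
So $f$ is increasing. It is a multiple of $\pi$ exactly when $\sin u=0$, that is, when $t$ is a multiple of $\pi$; hence $f(k\pi)=k\pi$ for integers $k$. As a first use, $\int_0^{2\pi}\rho^{-3}dt=\int_0^{2\pi}\rho^{-1}h^{-1}df=h^{-3}\int_0^{2\pi}D\,df=2\pi h^{-3}$, which is the mean value quoted in the introduction.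

Next, $\dot\rho=e\sin u/\rho$. With $e\cos u=1-\rho$ and $e^2\sin^2u=e^2-(1-\rho)^2$,
\[
\ddot\rho=\frac{e\cos u}{\rho^2}-\frac{e^2\sin^2u}{\rho^3}
=\frac{(1-\rho)\rho-e^2+(1-\rho)^2}{\rho^3}=\frac{h^2}{\rho^3}-\frac1{\rho^2}.
\]
Put $y(t)=\rho(t)\,w(f(t))$ and write $'$ for $d/df$. Then $\dot y=\dot\rho\,w+\frac h\rho w'$. In $\ddot y$ the two terms $\pm h\dot\rho\rho^{-2}w'$ cancel, so $\ddot y=\ddot\rho\,w+h^2\rho^{-3}w''$ and, by \eqref{eq:D},
\begin{equation}\label{eq:transf}
\ddot y+\lambda\rho^{-3}y=\frac{h^2}{\rho^3}\Bigl[w''+\Bigl(1+\frac{(\lambda-1)\rho}{h^2}\Bigr)w\Bigr]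
=\frac{h^2}{\rho^3}\Bigl[w''+\Bigl(1+\frac{\lambda-1}{D}\Bigr)w\Bigr].
\end{equation}
Since $\dot\rho=0$ at multiples of $\pi$, Neumann conditions correspond to Neumann conditions. Thus \eqref{eq:L} is equivalent, with the same number of interior zeros, to
\begin{equation}\label{eq:W}
w''+q\,w=0,\qquad q=1+\frac{\mu}{1+e\cos f},\qquad w'(0)=w'(N\pi)=0,\qquad \mu=\lambda-1 ,
\end{equation}
whose eigenvalues are $\mu_p(e)=\lambda_p(e)-1$.

For $\mu=0$ the function $w=\cos f$ solves \eqref{eq:W} and has exactly $N$ zeros in $(0,N\pi)$. Hence $\mu_N(e)=0$ for all $e$, which is the first part of Proposition~\ref{prop:mono}, and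
\begin{equation}\label{eq:mupos}
\mu_p(e)>0\qquad\text{for all }p>N,\ e\in[0,1).
\end{equation}

\section{Monotonicity of the eigenvalues}\label{sec:mono}

We write $c=\cos f$, $s=\sin f$, $D=1+ec$; unless limits are shown, integrals are over $[0,N\pi]$ with respect to $f$.

\subsection{The derivative of an eigenvalue}

\begin{lemma}\label{lem:deriv}
For each $p\ge 0$ the function $\mu_p$ is continuously differentiable on $[0,1)$, and with $w$ an eigenfunction of $\mu_p(e)$,
\begin{equation}\label{eq:deriv}
\mu_p'(e)=\mu_p(e)\,\frac{\int c\,w^2D^{-2}\,df}{\int w^2D^{-1}\,df}.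
\end{equation}
\end{lemma}

\begin{proof}
Let $w(f;\mu,e)$ solve $w''+qw=0$ with $w(0)=1$, $w'(0)=0$, and put $W(\mu,e)=w'(N\pi;\mu,e)$. This is analytic for $\mu\in\mathbb R$, $|e|<1$, since $D>0$ there. Differentiating the equation,
\[
w_\mu''+qw_\mu=-\frac wD,\qquad w_e''+qw_e=\frac{\mu c\,w}{D^2},
\]
both with zero initial data. Multiply by $w$, integrate, and use $\int w(v''+qv)\,df=[wv'-w'v]_0^{N\pi}$ for $v=w_\mu,w_e$. At a point where $W=w'(N\pi)=0$ this gives
\[
w(N\pi)\,W_\mu=-\int\frac{w^2}D\,df,\qquad w(N\pi)\,W_e=\mu\int\frac{c\,w^2}{D^2}\,df .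
\]
So $W_\mu\ne0$ there. Let $e_0\in[0,1)$. By the implicit function theorem, near $(\mu_p(e_0),e_0)$ the zero set of $W$ is an analytic curve $\mu=\mu(e)$ with $\mu'=-W_e/W_\mu$. Along it the number of zeros of $w$ stays $p$, because zeros of $w$ are simple and $w\neq0$ at the endpoints. Since only one eigenvalue has an eigenfunction with $p$ zeros, $\mu(e)=\mu_p(e)$ (for $e\ge0$).
\end{proof}

For $p>N$ we have $\mu_p>0$, so the sign of $\mu_p'$ is that of $\int cw^2D^{-2}\,df$. The difficulty is that $c$ changes sign and $w^2$ oscillates.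

\subsection{The smallest case by hand}\label{sec:small}

This subsection is motivation; the proof does not depend on it. The smallest open case is $N=1$, $p=2$ (note $\nu_1=2$). At $e=0$ we have $\mu=3$, $q=4$, $w=\cos2f$, and
\[
\int_0^\pi c\cos^22f\,df=\tfrac12\int_0^\pi\cos f\,(1+\cos4f)\,df=0 ,
\]
so $\mu_2'(0)=0$ and first order decides nothing. At the next order two effects compete. Write $w=\cos2f+e\,w_1+O(e^2)$ on the eigenvalue curve, where $\mu=3+O(e^2)$. Then $w_1''+4w_1=3\cos f\cos2f=\frac32(\cos f+\cos3f)$, so up to a multiple of $\cos2f$, which contributes nothing below, $w_1=\frac12\cos f-\frac3{10}\cos3f$. Hence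
\[
\int_0^\pi\frac{c\,w^2}{D^2}\,df=e\Bigl[\,2\int_0^\pi c\cos2f\;w_1\,df-2\int_0^\pi c^2\cos^22f\,df\Bigr]+O(e^2)
=e\Bigl[\frac\pi{10}-\frac\pi2\Bigr]+O(e^2).
\]
The response $w_1$ of the eigenfunction pushes the eigenvalue up, the weight $D^{-2}$ pushes it down, and the weight wins: \eqref{eq:deriv} gives $\mu_2'(e)=3\cdot\bigl(-\frac{2\pi}5e\bigr)\big/\frac\pi2+O(e^2)=-\frac{12}5e+O(e^2)$, that is, $\lambda_2(e)=4-\frac65e^2+O(e^3)$.

To go beyond small $e$ we must control the response without computing it. The square $P=w^2$ of a solution satisfies a \emph{linear} third-order equation. Indeed $P'=2ww'$, $P''=2w'^2-2qP$, $P'''=4w'w''-2q'P-2qP'=-4qP'-2q'P$, so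
\begin{equation}\label{eq:third}
P'''+4qP'+2q'P=0 .
\end{equation}
Testing \eqref{eq:third} against a function $g$ gives a linear relation for integrals of $P$. At $e=0$ the choice $g=\sin f$ produces $15\int_0^\pi cP\,df=0$, exactly the integral we ask about; this explains the vanishing above. For small $e$ we have $q=4-3ec+O(e^2)$ and $q'=3es+O(e^2)$, and the same test (the integration by parts is written out below) gives
\[
0=\int_0^\pi P\,[\,s'''+4qs'+2q's\,]\,df=\int_0^\pi P\,[\,15c-12ec^2+6es^2\,]\,df+O(e^2).
\]
Since $cD^{-2}=c-2ec^2+O(e^2)$, this becomes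
\[
15\int_0^\pi\frac{cP}{D^2}\,df=-e\int_0^\pi P\,(6s^2+18c^2)\,df+O(e^2)
=-e\int_0^\pi\cos^22f\,(6+12c^2)\,df+O(e^2)=-6\pi e+O(e^2).
\]
This is the value $-\frac{2\pi}5e$ found before, but $w_1$ was not needed and the sign is visible. We now do the same without expanding in $e$.

\subsection{The key identity}

\begin{lemma}\label{lem:key}
Let $e\in[0,1)$, let $w$ be an eigenfunction of \eqref{eq:W} with eigenvalue $\mu$, and let $P=w^2$. Then
\begin{equation}\label{eq:key}
(3+4\mu)\int\frac{c\,P}{D^2}\,df=-\int\frac P{D^2}\Bigl[3ec^2(2+ec)+2\mu e(1+c^2)\Bigr]df .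
\end{equation}
\end{lemma}

\begin{proof}
Multiply \eqref{eq:third} by $s=\sin f$ and integrate:
\begin{align*}
\int P'''s\,df&=\bigl[P''s-P's'+Ps''\bigr]_0^{N\pi}-\int P\,s'''\,df,\\
\int4qP's\,df&=\bigl[4qPs\bigr]_0^{N\pi}-\int4P\,(q's+qs')\,df .
\end{align*}
The boundary terms vanish, because at $0$ and $N\pi$ we have $s=s''=0$ and, by the Neumann conditions, $P'=2ww'=0$. Adding $\int2q'Ps\,df$ and changing sign we obtain
\[
\int P\,\bigl[s'''+4qs'+2q's\bigr]df=0 .
\]
Since $q'=\mu es/D^2$, the bracket equals
\[
-c+4c+\frac{4\mu c}D+\frac{2\mu es^2}{D^2}=\frac{3cD^2+4\mu c(1+ec)+2\mu e(1-c^2)}{D^2}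
=\frac{3cD^2+\mu(4c+2e+2ec^2)}{D^2}.
\]
Insert $3cD^2=3c+6ec^2+3e^2c^3$. In the numerator, $3c$ and $4\mu c$ add up to $(3+4\mu)c$, and the remaining terms are $3ec^2(2+ec)+2\mu e(1+c^2)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mono}]
The first part was proved in Section~\ref{sec:kepler}. Let $p>N$ and $0<e<1$. Then $\mu=\mu_p(e)>0$ by \eqref{eq:mupos}. In \eqref{eq:key} the bracket is positive, since $3ec^2(2+ec)\ge0$ and $2\mu e(1+c^2)>0$, and $P=w^2>0$ except at finitely many points. So the right side is negative, and since $3+4\mu>0$ we get $\int cPD^{-2}\,df<0$. By \eqref{eq:deriv}, $\mu_p'(e)<0$ on $(0,1)$. As $\mu_p$ is continuous on $[0,1)$, it is strictly decreasing there, and so is $\lambda_p=\mu_p+1$.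
\end{proof}

\begin{remark}
The hypothesis $p>N$ enters through $\mu_p>0$, which fixes three signs: that of the factor $\mu_p$ in \eqref{eq:deriv}, that of $3+4\mu$, and that of the bracket in \eqref{eq:key}. For $p<N$ we have $\mu_p<0$ and the argument does not apply. For instance, when $\mu=-\frac34$ and $e=0$, identity \eqref{eq:key} reads $0=0$. This occurs for $N=2$, $p=1$, with $w=\cos(f/2)$; there \eqref{eq:deriv} gives $\lambda_1'(0)=-\frac34\cdot\frac{\pi/2}{\pi}=-\frac38$, whereas for $p>N$ the derivative at $e=0$ is always $0$ by \eqref{eq:key}. For $p\le N$ we do not need monotonicity, because $\lambda_p\le\lambda_N=1$.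
\end{remark}

\section{Continuation to all eccentricities}\label{sec:cont}

If $\lambda_p(e)<8$ for all $e$, then for each fixed $e$ the equation $\Theta(\xi,e)=p\pi$ has a solution $\xi\in(0,R)$ by the intermediate value theorem. This alone does not give a \emph{connected} set of solutions as $e$ varies. The following lemma does. It uses two classical facts.

\emph{Whyburn's lemma} \cite{whyburn}: if $A,B$ are disjoint closed subsets of a compact metric space $Z$ and no connected component of $Z$ meets both, then $Z=Z_A\cup Z_B$ with $Z_A,Z_B$ disjoint and compact, $A\subset Z_A$, $B\subset Z_B$.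

\emph{Poincar\'e--Miranda theorem}: if $G,H$ are continuous on a rectangle, $G\ge0$ and $G\le0$ on two opposite sides, and $H\le0$ and $H\ge0$ on the other two, then $G$ and $H$ have a common zero.

\begin{lemma}\label{lem:planar}
Let $G:[0,R]\times[a,b]\to\mathbb R$ be continuous, $a<b$, with $G(0,e)\ge0\ge G(R,e)$ for all $e\in[a,b]$. Then some connected component of $Z=G^{-1}(0)$ meets both $\{e=a\}$ and $\{e=b\}$.
\end{lemma}

\begin{proof}
$Z$ is compact, and $A=Z\cap\{e=a\}$, $B=Z\cap\{e=b\}$ are nonempty by the intermediate value theorem. Suppose that no component of $Z$ meets both, and take $Z_A,Z_B$ from Whyburn's lemma. The closed sets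
\[
Z_A\cup([0,R]\times\{a\})\qquad\text{and}\qquad Z_B\cup([0,R]\times\{b\})
\]
are disjoint, because points of $Z$ with $e=b$ lie in $B\subset Z_B$ and points of $Z$ with $e=a$ lie in $A\subset Z_A$. By Urysohn's lemma there is a continuous $H$ on the rectangle equal to $-1$ on the first set and $+1$ on the second. In particular $H=-1$ on the side $\{e=a\}$ and $H=+1$ on the side $\{e=b\}$, so by the Poincar\'e--Miranda theorem $G$ and $H$ have a common zero. It lies in $Z=Z_A\cup Z_B$, where $H=\pm1$: a contradiction.
\end{proof}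

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $1\le p\le\nu_N$ and $e_1\in(0,1)$. Put $G=\Theta-p\pi$ on $[0,R]\times[0,e_1]$, with $R$ as in Proposition~\ref{prop:Theta}. By \eqref{eq:below8} and (b) of that proposition, $G(0,e)>0$ for all $e\in[0,e_1]$; by (d), $G(R,e)<0$. Lemma~\ref{lem:planar} gives a connected set $C\subset G^{-1}(0)$ meeting $\{e=0\}$ and $\{e=e_1\}$.

Since $G(0,\cdot)>0$, the set $C$ lies in $\{\xi>0\}$, so $C\subset S_p$ by (a). This is where a collapse into $z=0$ is excluded. By Lemma~\ref{lem:circ} the only point of $C$ with $e=0$ is $(\xi_p,0)$. Hence $C$ is a connected subset of the circular family with $p$ zeros, and its projection onto the $e$-axis is an interval containing $0$ and $e_1$. As $e_1<1$ is arbitrary, the family projects onto $[0,1)$.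
\end{proof}

\section{The families with more zeros}\label{sec:class}

It remains to prove items 2 and 3 of Theorem~\ref{thm:class}. Item 2 is \eqref{eq:below8} together with item 1. For item 3 let $p>\nu_N$. Then $p>N$, since $\nu_N\ge2N$, and $\lambda_p(0)=p^2/N^2>8$; equality is impossible because $\sqrt2$ is irrational. By Proposition~\ref{prop:mono} and Lemma~\ref{lem:deriv}, $\lambda_p$ is continuous and strictly decreasing. What is missing is that it goes below $8$.

\begin{lemma}\label{lem:near1}
For every $p\ge1$ we have $\lambda_p(e)<8$ for $e<1$ sufficiently close to $1$.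
\end{lemma}

\begin{proof}
Take $\mu=7$ in \eqref{eq:W}, so $q_e=1+7/(1+e\cos f)$, and let $q_1$ be the same expression with $e=1$, for $f\in[\pi/2,\pi)$. At $f=\pi$ the function $q_1$ has a singularity that is strong enough to force infinitely many zeros. Put $x=\pi-f$. Since $1+\cos f=2\sin^2(x/2)\le x^2/2$, we have
\[
q_1\ge1+14x^{-2}\qquad\text{on }[\pi/2,\pi).
\]
The Euler equation $\omega''+14x^{-2}\omega=0$ has the solution $\omega=\sqrt x\,\cos\bigl(\tfrac{\sqrt{55}}2\ln x\bigr)$, because the exponents $\alpha$ with $\alpha(\alpha-1)+14=0$ are $\frac12\pm\frac{\sqrt{55}}2i$. It has infinitely many zeros near $x=0$. Choose $\delta>0$ such that $\omega$ has at least $p+2$ zeros with $x\in(\delta,\pi/2)$.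

As $e\to1$, $q_e\to q_1$ uniformly on $[\pi/2,\pi-\delta]$, so $q_e>14x^{-2}$ there for $e$ close to $1$. By Sturm comparison every solution of $w''+q_ew=0$ vanishes between consecutive zeros of $\omega$, hence at least $p+1$ times in $(\pi/2,\pi-\delta)$. Undoing \eqref{eq:transf} with $\lambda=8$, the solution of $\ddot y+8\rho^{-3}y=0$ with $y(0)=1$, $\dot y(0)=0$ has at least $p+1$ zeros in $(0,N\pi)$. By Lemma~\ref{lem:prufer}, $\Theta(0,e)>p\pi$, and Proposition~\ref{prop:Theta}(b) gives $\lambda_p(e)<8$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, item 3]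
Let $p>\nu_N$. By the above there is a unique $e_p\in(0,1)$ with $\lambda_p(e_p)=8$, and $\lambda_p(e)<8$ if and only if $e>e_p$. By item 1, solutions with $p$ zeros exist exactly for $e\in(e_p,1)$.

\emph{The thresholds.} Since $\lambda_{p+1}(e_p)>\lambda_p(e_p)=8$, we have $e_{p+1}>e_p$. If the increasing sequence $e_p$ had a limit $e_*<1$, then $\lambda_p(e_*)\le\lambda_p(e_p)=8$ for all $p>\nu_N$, contradicting $\lambda_p(e_*)\to\infty$ as $p\to\infty$. So $e_p\to1$.

\emph{The component.} Let $e_1\in(e_p,1)$ and $G=\Theta-p\pi$ on $[0,R]\times[e_p,e_1]$. By Proposition~\ref{prop:Theta}(b), $G(0,e_p)=0$ and $G(0,e)>0$ for $e>e_p$; by (d), $G(R,\cdot)<0$. Lemma~\ref{lem:planar} yields a connected set $C\subset G^{-1}(0)$ meeting $\{e=e_p\}$ and $\{e=e_1\}$. By (c), $G(\xi,e_p)<G(0,e_p)=0$ for $\xi>0$, so the only point of $C$ with $e=e_p$ is $(0,e_p)$. All other points of $C$ have $e>e_p$, hence $\xi>0$ because $G(0,e)>0$ there, and they lie in $S_p$ by (a). Thus $C$ is a connected subset of $S_p\cup\{(0,e_p)\}$ that contains $(0,e_p)$ and projects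 onto $[e_p,e_1]$. Since $e_1<1$ is arbitrary, the projection of the component containing $(0,e_p)$ covers $[e_p,1)$. It covers no more, because $S_p$ has no points with $e\le e_p$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Global Bifurcations From The Center Of Mass In The Sitnikov Problem},
\url{http://www.ugr.es/~ecuadif/files/ortegarivera.pdf}.

\bibitem{whyburn}
G. T. Whyburn, \emph{Topological Analysis}.

\end{thebibliography}

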